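\title{The variety generated by the bicyclic semigroup has undecidable word problem}

\begin{abstract}
We show that the variety of inverse semigroups generated by the bicyclic semigroup $B$ does not have decidable word problem. A single finite presentation, which simulates a two-counter machine, has undecidable word problem in every variety of inverse semigroups that contains $B$. The proof rests on a description of the identities of $B$ in terms of convex hulls of lattice points. As a consequence, a variety of inverse semigroups with decidable word problem satisfies $x^nx^{-n}=x^{n+1}x^{-(n+1)}$ for some $n\ge 1$.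
\end{abstract}

\section{Introduction}\label{sec:intro}

An \emph{inverse semigroup} is a semigroup $S$ in which every element $s$ has exactly one element $s^{-1}$ with $ss^{-1}s=s$ and $s^{-1}ss^{-1}=s^{-1}$. We view inverse semigroups as algebras with the binary operation and the unary operation $s\mapsto s^{-1}$, so that a \emph{variety} of inverse semigroups is a class of inverse semigroups defined by identities between words in letters and their inverses. Let $\mathcal V$ be such a variety, $X$ a finite set, $F_X$ the free object of $\mathcal V$ on $X$, and $R$ a finite set of pairs of elements of $F_X$. If $\sigma$ is the congruence generated by $R$, then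
\[
\langle X:R,\mathcal V\rangle=F_X/\sigma
\]
is a \emph{finitely presented} algebra inside $\mathcal V$. The variety $\mathcal V$ has \emph{decidable word problem} if for every such $X$ and $R$ there is an algorithm which, given two words over $X\cup X^{-1}$, decides whether they are equal in $\langle X:R,\mathcal V\rangle$. Otherwise $\mathcal V$ has \emph{undecidable word problem}.

Let $\mathcal A$ be the variety of abelian groups, and let $\hat{\mathcal A}$ be the variety of inverse semigroups defined by the identities $w=w^2$, where $w$ runs over all words in $x_1,x_2,\dots$ and their inverses that equal $1$ in the free abelian group. Thus $S\in\hat{\mathcal A}$ if and only if every such word takes only idempotent values in $S$. The \emph{bicyclic semigroup} $B$ is the inverse semigroup with monoid presentation $\langle a,b\mid ab=1\rangle$. Let $\mathcal B$ be the variety that it generates; $\mathcal B$ is properly contained in $\hat{\mathcal A}$ (Example~\ref{ex:proper}). The following problem is posed in~\cite{york}.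

\begin{quote}
\emph{Does every variety of inverse semigroups strictly contained in $\hat{\mathcal A}$ have decidable word problem? In particular, does $\mathcal B$ have decidable word problem?}
\end{quote}

The simplest cases point to a positive answer. The groups in $\hat{\mathcal A}$ are exactly the abelian groups, because $xyx^{-1}y^{-1}$ must be idempotent, and the word problem of a finitely presented abelian group is membership in a finitely generated subgroup of $\mathbb Z^X$. The variety of commutative inverse semigroups has decidable word problem (Example~\ref{ex:comm}). In $\mathcal B$, an element of a free object is determined by a vector in $\mathbb Z^X$ and a tuple of lattice polytopes (Proposition~\ref{prop:identities}), so the free objects have decidable word problem, and one may hope that finitely many relations lead to nothing worse than linear arithmetic. Nevertheless, the answer to both questions is no.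

\begin{theorem}\label{thm:A}
There are a finite set $X$, a finite set $R$ of pairs of words over $X\cup X^{-1}$, a word $\omega$, and a computable sequence of words $u_m$ $(m\in\mathbb N)$ such that
\[
\{m: u_m=\omega \text{ in } \langle X:R,\mathcal B\rangle\}
\]
is not recursive. Hence $\mathcal B$ does not have decidable word problem.
\end{theorem}

Since $\mathcal B\subsetneq\hat{\mathcal A}$, Theorem~\ref{thm:A} answers the general question as well. The presentation $(X,R)$ is built in Section~\ref{sec:presentation} from a two-counter machine $M$, and it serves many varieties at once. Recall that a set is \emph{$\Sigma^0_1$-complete} if it is recursively enumerable (r.e.) and every r.e.\ set reduces to it by a computable map.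

\begin{theorem}\label{thm:B}
Let $(X,R)$ be the presentation of Section~\ref{sec:presentation}. Let $\equiv_0$ and $\equiv_1$ be the relations on words ``equal in $\langle X:R,\text{all inverse semigroups}\rangle$'' and ``equal in $\langle X:R,\mathcal B\rangle$''. Every relation $D$ with ${\equiv_0}\subseteq D\subseteq{\equiv_1}$ is undecidable. Consequently, every variety $\mathcal V$ of inverse semigroups containing the bicyclic semigroup has undecidable word problem, witnessed by the single finite presentation $(X,R)$; this covers in particular all $\mathcal V$ with $\mathcal B\subseteq\mathcal V\subseteq\hat{\mathcal A}$. If the equational theory of $\mathcal V$ is r.e.\ (for example, $\mathcal V=\mathcal B$ or $\mathcal V=\hat{\mathcal A}$), then $M$ can be chosen so that the word problem of $\langle X:R,\mathcal V\rangle$ is $\Sigma^0_1$-complete.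
\end{theorem}

\begin{theorem}\label{thm:C}
If a variety $\mathcal V$ of inverse semigroups has decidable word problem, then it satisfies $x^nx^{-n}=x^{n+1}x^{-(n+1)}$ for some $n\ge1$.
\end{theorem}

The proof of Theorem~\ref{thm:A} has two halves. The relations $R$ are chosen so that a halting run of $M$ on input $m$ forces $u_m=\omega$ in every inverse semigroup (Section~\ref{sec:halting}). The difficulty lies in the other half: when $M$ does not halt, we need a member of $\mathcal B$ that satisfies $R$ and separates $u_m$ from $\omega$. A word traces a path in the lattice $\mathbb Z^X$, and $B$ sees only the endpoint of this path and, for each letter, the convex hull of the places where the letter is read (Section~\ref{sec:identities}). Hence a graph on $\mathbb Z^X$ whose edge sets are convex yields a member of $\mathcal B$ (Section~\ref{sec:models}). The computations of a counter machine can be drawn in such a graph: if one coordinate counts the uses of each transition, then the state and the counters are affine functions of the position, and the tests of the machine are linear inequalities (Section~\ref{sec:nonhalting}). Convexity constrains the edge sets, but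 not which vertices are connected to the origin, and the halting problem survives in that connectivity. Section~\ref{sec:example} carries out both halves by hand for a machine that computes parity.

\section{Words, partial injections and lattice paths}\label{sec:prelim}

Throughout, $\mathbb N=\{0,1,2,\dots\}$, maps act on the right, and words over $X\cup X^{-1}$ are nonempty unless we say otherwise. The formal inverse $w^{-1}$ of a word $w$ is obtained by reversing $w$ and inverting each letter, and we write
\[
w^{+}=ww^{-1}.
\]
We use the following standard facts.

\begin{itemize}
\item[(F1)] Inverse semigroups are the regular semigroups (every $s$ has some $s'$ with $ss's=s$) whose idempotents commute. As algebras they are defined by associativity and the identities $xx^{-1}x=x$, $(x^{-1})^{-1}=x$, $(xy)^{-1}=y^{-1}x^{-1}$, $xx^{-1}yy^{-1}=yy^{-1}xx^{-1}$. In particular, every term is equal to a word.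
\item[(F2)] (Birkhoff) The variety generated by $S$ consists of the inverse semigroups that satisfy all identities of $S$. Two words are equal in the free object $F_X$ of $\mathcal V$ if and only if $\mathcal V$ satisfies the identity between them.
\item[(F3)] If $S\in\mathcal V$ and elements of $S$ indexed by $X$ satisfy the relations $R$, then words equal in $\langle X:R,\mathcal V\rangle$ have the same value in $S$. In particular, if $\mathcal V\subseteq\mathcal V'$, then words equal in $\langle X:R,\mathcal V'\rangle$ are equal in $\langle X:R,\mathcal V\rangle$.
\item[(F4)] (Wagner--Preston) The partial injections of a set $\Omega$, that is, the bijections between subsets of $\Omega$, form an inverse semigroup under composition and inversion of maps, and every inverse semigroup is isomorphic to an inverse semigroup of partial injections.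
\end{itemize}

In a semigroup of partial injections the idempotents are the identity maps of subsets, and $w^+$ is the identity map of $\operatorname{dom}w$. So a product $E=w_1^+\cdots w_k^+$ is the identity map of $\bigcap_i\operatorname{dom}w_i$, and a relation of the form $E=Ef$ is an implication:
\begin{equation}\label{eq:implication}
E=Ef \quad\text{holds if and only if}\quad \xi f=\xi \text{ for every }\xi\in\operatorname{dom}E .
\end{equation}
For $f=w^+$ it says that $w$ is defined wherever $w_1,\dots,w_k$ are defined. Almost all our relations have this form.

Let $[x]$ $(x\in X)$ be the standard basis of $\mathbb Z^X$, let $g_x$ be the coordinates of $g\in\mathbb Z^X$, and let $\operatorname{ab}(w)\in\mathbb Z^X$ be the abelianization of the word $w$. The \emph{$x$-edge at $g$} is the edge $g\to g+[x]$ of the Cayley graph of $\mathbb Z^X$; the letter $x$ traverses it forward and the letter $x^{-1}$ backward. A word $w$ and a point $g$ determine a path from $g$ to $g+\operatorname{ab}(w)$. Let $S_x(w)$ be the finite set of all $g$ such that the path of $w$ from $0$ traverses the $x$-edge at $g$, in either direction. For example, if $w=xyx^{-1}y^{-1}$, then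 $S_x(w)=\{0,[y]\}$ and $S_y(w)=\{0,[x]\}$. Convex hulls are taken in $\mathbb R^X$.

\section{The identities of the bicyclic semigroup}\label{sec:identities}

For $p\ge0$ and $p+d\ge0$ let $\beta_{p,d}$ be the map $n\mapsto n+d$ with domain $\{n\in\mathbb N:n\ge p\}$. Its inverse is $\beta_{p+d,-d}$. The partial injections $a=\beta_{0,1}$ and $b=a^{-1}=\beta_{1,-1}$ of $\mathbb N$ satisfy $ab=1$. Every element of the monoid $\langle a,b\mid ab=1\rangle$ has the form $b^pa^r$, since factors $ab$ can be deleted, and $b^pa^r$ acts as $\beta_{p,r-p}$. These maps are pairwise distinct, so $B$ is the inverse semigroup of all maps $\beta_{p,d}$.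

Thus $B$ consists of translations defined on half-lines. An assignment of the letters to elements of $B$ projects $\mathbb Z^X$ to $\mathbb Z$ and pulls half-lines back to half-spaces, and half-spaces detect a finite set only up to its convex hull.

\begin{proposition}\label{prop:identities}
Let $u,v$ be words over $X\cup X^{-1}$. The identity $u=v$ holds in $B$ if and only if $\operatorname{ab}(u)=\operatorname{ab}(v)$ and $\operatorname{conv}S_x(u)=\operatorname{conv}S_x(v)$ for all $x\in X$.
\end{proposition}

\begin{proof}
Assign $x\mapsto\beta_{p_x,d_x}$ and let $\varphi:\mathbb Z^X\to\mathbb Z$ be the homomorphism with $\varphi([x])=d_x$. Apply $u$ to $n\in\mathbb N$ letter by letter. When the path of $u$ is at $g$, the current number is $n+\varphi(g)$. A step $g\to g+[x]$ by the letter $x$ is possible if and only if $n+\varphi(g)\ge p_x$. A step $g+[x]\to g$ by the letter $x^{-1}$ is possible if and only if $n+\varphi(g)+d_x\ge p_x+d_x$, which is the same condition. So the value of $u$ is the translation by $\varphi(\operatorname{ab}(u))$ with domain $\{n\ge\tau(u)\}$, where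
\[
\tau(u)=\max\Bigl(0,\ \max_{x:\,S_x(u)\ne\emptyset}\bigl(p_x-\min_{S_x(u)}\varphi\bigr)\Bigr).
\]
The minimum of a linear function on a finite set equals its minimum on the convex hull, so $\tau(u)$ depends only on the hulls $\operatorname{conv}S_x(u)$. This proves the ``if'' part.

Conversely, let $u=v$ hold in $B$. Choose arbitrary integers $d_y$ $(y\in X)$, fix $x\in X$, and put $p_y=|d_y|$ for $y\ne x$ and $p_x=L$ with $L\ge|d_x|$. The values of $u$ and $v$ are equal nonempty maps, so $\varphi(\operatorname{ab}(u))=\varphi(\operatorname{ab}(v))$ and $\tau(u)=\tau(v)$. Since $\varphi$ is arbitrary, $\operatorname{ab}(u)=\operatorname{ab}(v)$. Now let $L$ grow. If $S_x(u)=\emptyset$, then $\tau(u)$ does not depend on $L$; otherwise $\tau(u)=L-\min_{S_x(u)}\varphi$ for all large $L$. The same holds for $v$. Hence $S_x(u)$ and $S_x(v)$ are both empty, or both are nonempty and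
\begin{equation}\label{eq:min}
\min_{S_x(u)}\varphi=\min_{S_x(v)}\varphi\qquad\text{for every homomorphism }\varphi:\mathbb Z^X\to\mathbb Z .
\end{equation}
Suppose that some $g\in S_x(u)$ lies outside the compact convex set $\operatorname{conv}S_x(v)$. Then a real linear functional $\psi$ satisfies $\psi(g)<\psi(k)$ for all $k\in S_x(v)$. These finitely many strict inequalities survive if $\psi$ is perturbed to a rational functional and then multiplied by a positive integer that clears the denominators. The resulting $\varphi$ contradicts~\eqref{eq:min}. So $S_x(u)\subseteq\operatorname{conv}S_x(v)$, and by symmetry the hulls are equal.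
\end{proof}

Whether a lattice point lies in the convex hull of finitely many lattice points is the solvability of a finite system of linear inequalities over $\mathbb Q$. So the equational theory of $\mathcal B$ is decidable, and by (F2) the free objects of $\mathcal B$ have decidable word problem.

\begin{example}\label{ex:proper}
Let $S$ be the inverse semigroup of all restrictions of translations of $\mathbb Z$ to arbitrary subsets. If the letter $x_i$ is sent to a restriction of the translation by $d_i$, then a word with abelianization $0$ is sent to a restriction of the identity map. So $S\in\hat{\mathcal A}$, and $\mathcal B\subseteq\hat{\mathcal A}$ because $B\subseteq S$. Now let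
\[
u=x^+\,y^2\,x^+\,y^{-2},\qquad v=x^+\,y\,x^+\,y\,x^+\,y^{-2}.
\]
Here $S_x(u)=\{0,2[y]\}$, $S_x(v)=\{0,[y],2[y]\}$ and $S_y(u)=S_y(v)=\{0,[y]\}$, so $u=v$ holds in $B$. In $S$, let $y$ be $n\mapsto n+1$ on $\mathbb Z$ and let $x$ be the identity map of $\{0,2\}$. Then $u$ is defined at $0$ and $v$ is not. Hence $\mathcal B\ne\hat{\mathcal A}$.
\end{example}

The example shows the danger for a simulation inside $\mathcal B$: if a letter can be read at two lattice points, it can be read at every lattice point between them. Information that is not closed under this filling in is lost.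

\section{Members of $\mathcal B$ from convex sets}\label{sec:models}

To prove that two words differ in $\langle X:R,\mathcal B\rangle$ we need members of $\mathcal B$ that are flexible enough to satisfy $R$. We obtain them from partial translations of $\mathbb Z^X$ whose domains are closed under filling in.

A set $P\subseteq\mathbb Z^X$ is \emph{lattice-convex} if $\operatorname{conv}(P)\cap\mathbb Z^X=P$. If $C\subseteq\mathbb R^X$ is convex, then $P=C\cap\mathbb Z^X$ is lattice-convex, since $\operatorname{conv}(P)\subseteq C$. In particular, the integer solutions of a system of linear equations and nonstrict linear inequalities form a lattice-convex set.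

Let $P=(P_x)_{x\in X}$ be a family of subsets of $\mathbb Z^X$. Let $\Gamma_P$ be the graph with vertex set $\mathbb Z^X$ that contains the $x$-edge at $g$ exactly when $g\in P_x$, and let $W$ be the connected component of $0$ in $\Gamma_P$, edges being usable in both directions. A word $w$ is \emph{readable from $g$} if its path from $g$ lies in $\Gamma_P$, that is, if $g+S_x(w)\subseteq P_x$ for all $x$.

\begin{lemma}\label{lem:model}
Assume that
\begin{itemize}
\item[(a)] every $P_x$ is lattice-convex;
\item[(b)] for every $(r,r')\in R$ and $g\in W$, the word $r$ is readable from $g$ if and only if $r'$ is, and in that case $\operatorname{ab}(r)=\operatorname{ab}(r')$.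
\end{itemize}
If $u=v$ in $\langle X:R,\mathcal B\rangle$ and $u$ is readable from $0$, then $v$ is readable from $0$.
\end{lemma}

\begin{proof}
Let $\pi_x$ be the translation by $[x]$ restricted to $P_x\cap W$. It is a partial injection of $W$, and $\pi_x^{-1}$ is defined at $k\in W$ if and only if $k-[x]\in P_x$, since such an edge puts $k-[x]$ in $W$. Let $S_P$ be the inverse semigroup generated by the maps $\pi_x$. By induction on the length, the value of a word $w$ in $S_P$ is the translation by $\operatorname{ab}(w)$ restricted to the set of $g\in W$ from which $w$ is readable. So (b) says that $S_P$ satisfies $R$.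

We show that $S_P\in\mathcal B$. By (F2) we must verify every identity of $B$ under every substitution of elements of $S_P$. These elements are values of words over $X\cup X^{-1}$, and substituting such words into an identity of $B$ gives an identity $w=w'$ of $B$ over $X\cup X^{-1}$. By Proposition~\ref{prop:identities}, $\operatorname{ab}(w)=\operatorname{ab}(w')$, and if $w$ is readable from $g$, then by (a)
\[
g+S_x(w')\subseteq\operatorname{conv}\bigl(g+S_x(w)\bigr)\cap\mathbb Z^X\subseteq\operatorname{conv}(P_x)\cap\mathbb Z^X=P_x .
\]
So $w'$ is readable from $g$, and by symmetry $w$ and $w'$ have the same value in $S_P$.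

By (F3), $u$ and $v$ have the same value in $S_P$. Since $0\in W$ lies in the domain of $u$, it lies in the domain of $v$.
\end{proof}

The two hypotheses concern different sets: (a) is about the whole sets $P_x$, while (b) is needed only on the component $W$, which need not be convex in any sense. The proof of Theorem~\ref{thm:A} exploits this gap.

\section{Counter machines and the presentation}\label{sec:presentation}

A \emph{two-counter machine} $M$ has a finite set $Q$ of states, containing an initial state $q_0$ and a halting state $h$, and a finite set $T$ of transitions $t=(q_t,G_t,v_t,q'_t)$ with $q_t,q'_t\in Q$, a guard $G_t\subseteq\mathbb N^2$ and a vector $v_t\in\mathbb Z^2$. Each transition has one of the following kinds, where $i\in\{1,2\}$ and $\mathbf e_1,\mathbf e_2$ are the unit vectors: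
\[
\begin{array}{lll}
I_i\ (\text{increment}): & G_t=\mathbb N^2, & v_t=\mathbf e_i;\\
D_i\ (\text{decrement}): & G_t=\{c\in\mathbb N^2:c_i\ge1\}, & v_t=-\mathbf e_i;\\
Z_i\ (\text{zero test}): & G_t=\{c\in\mathbb N^2:c_i=0\}, & v_t=0.
\end{array}
\]
A \emph{configuration} is a pair $(q,c)\in Q\times\mathbb N^2$, and a \emph{step via $t$} is $(q_t,c)\to(q'_t,c+v_t)$ with $c\in G_t$; note that $G_t+v_t\subseteq\mathbb N^2$. We require that no $t$ has $q_t=h$ and that $M$ is \emph{deterministic}: $G_t\cap G_{t'}=\emptyset$ whenever $t\ne t'$ and $q_t=q_{t'}$. A configuration \emph{halts} if finitely many steps, possibly none, lead from it to a configuration with state $h$. By Minsky~\cite[Ch.~14]{minsky}, for every r.e.\ set $K\subseteq\mathbb N$ there is such an $M$ for which $k\in K$ if and only if $(q_0,(2^k,0))$ halts. Fix $M$ for a nonrecursive r.e.\ set $K$ and put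
\[
H=\{m\in\mathbb N:(q_0,(m,0))\text{ halts}\}.
\]
Since $k\in K$ if and only if $2^k\in H$, the set $H$ is not recursive.

The generators are
\[
X=\{a_1,a_2,z_1,z_2,\omega\}\cup Q\cup T\qquad(\text{disjoint union}).
\]
Think of them as partial injections of a set $\Omega$. We say that $\xi\in\Omega$ \emph{carries} the configuration $(q,c)$ if
\[
\xi q,\qquad \xi a_1^{c_1}z_1,\qquad \xi a_2^{c_2}z_2
\]
are defined, where $a_j^0$ is the empty word. So the letters $q$ and $z_j$ are markers, of which only the domains matter, and counter $j$ is stored as a \emph{ruler}: a path of $c_j$ edges labeled $a_j$ with the marker $z_j$ at its top. The ruler makes the guards visible at $\xi$ itself: if $c_j\ge1$ then $\xi a_j$ is defined, and if $c_j=0$ then $\xi z_j$ is defined. The relations must create the point $\xi t$ when the guard of $t$ is met, and then rebuild both rulers at $\xi t$ with the new lengths. A finite set of relations cannot copy a ruler of unbounded length at once, so it is copied one square $ta_jt^{-1}a_j^{-1}$ at a time, and a final relation places the marker.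

\medskip\noindent\emph{Gates.} For $t\in T$ with $q=q_t$ and $q'=q'_t$, let $\gamma_t$ be $q^+$, $q^+a_i^+$ or $q^+z_i^+$ according as $t$ has kind $I_i$, $D_i$ or $Z_i$:
\[
(\mathrm G)\qquad \gamma_t=\gamma_t\,(tq')^+ .
\]

\noindent\emph{Squares and markers.} For $t\in T$ and $j\in\{1,2\}$, according to the $j$th coordinate $\varepsilon$ of $v_t$:
\[
\begin{array}{lll}
(\mathrm S) & \varepsilon\in\{0,1\}: & t^+a_j^+=t\,a_j\,t^{-1}a_j^{-1},\\[2pt]
(\mathrm S^-) & \varepsilon=-1: & t^+(a_j^2)^+=t^+(a_j^2)^+\,t\,a_j\,t^{-1}a_j^{-1},\\[2pt]
(\mathrm M^0) & \varepsilon=0: & t^+z_j^+=t^+z_j^+\,(tz_j)^+,\\[2pt]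
(\mathrm M^+) & \varepsilon=1: & t^+z_j^+=t^+z_j^+\,(ta_jz_j)^+,\\[2pt]
(\mathrm M^-) & \varepsilon=-1: & t^+(a_jz_j)^+=t^+(a_jz_j)^+\,(tz_j)^+.
\end{array}
\]

\noindent\emph{Halting and zero.}
\[
(\mathrm H)\quad h^+=\omega,\qquad\qquad (\mathrm O)\quad \omega y=\omega,\ \ y\omega=\omega\quad(y\in X\cup X^{-1}).
\]

These relations form the finite set $R$. The test words are
\[
u_m=q_0^+\,(a_1^mz_1)^+\,z_2^+\qquad(m\in\mathbb N);
\]
the value of $u_m$ is the identity map on the set of points that carry $(q_0,(m,0))$.

The look-ahead $a_j^2$ in $(\mathrm S^-)$ cannot be omitted. If $(\mathrm S)$ were imposed on a transition $t$ of kind $D_j$, then at a point $\xi$ with $c_j=1$ it would make $\xi ta_j$ defined, and a gate of kind $D_j$ could open at $\xi t$ although the counter is $0$ there.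

\section{An example: parity}\label{sec:example}

Both halves of the proof are visible for a machine with one counter. We drop $a_2,z_2$ and all conditions on them, and write $a,z,c$ for $a_1,z_1,c_1$. Let $Q=\{q_0,q_1,h\}$, with decrements $\lambda$ from $q_0$ to $q_1$ and $\mu$ from $q_1$ to $q_0$, and a zero test $\nu$ from $q_0$ to $h$. The configuration $(q_0,m)$ halts if and only if $m$ is even, and $u_m=q_0^+(a^mz)^+$.

\medskip\noindent\emph{The input $m=2$.} Let $\xi\in\operatorname{dom}u_2$, so that $\xi q_0$ and $\xi a^2z$ are defined. We apply the relations through~\eqref{eq:implication}. The gate of $\lambda$ gives $\xi_1=\xi\lambda$ and $\xi_1q_1$. Since $\xi\lambda$ and $\xi a^2$ are defined, $(\mathrm S^-)$ gives $\xi\lambda a\lambda^{-1}a^{-1}=\xi$, that is, $\xi\lambda a=\xi a\lambda$. At the point $\xi a$ both $\lambda$ and $az$ are now defined, so $(\mathrm M^-)$ makes $\xi a\lambda z=\xi_1az$ defined. Thus $\xi_1$ carries $(q_1,1)$. The gate of $\mu$ gives $\xi_2=\xi_1\mu$ and $\xi_2q_0$, and $(\mathrm M^-)$ at $\xi_1$ gives $\xi_2z$. The gate of $\nu$ then gives $\xi_2\nu h$. So $\xi\lambda\mu\nu\in\operatorname{dom}h^+=\operatorname{dom}\omega$,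 and $\lambda\mu\nu\omega=\omega$ gives $\xi\in\operatorname{dom}\omega$. As $\omega=\omega^2$ is an identity map, $u_2=u_2\omega$, and $u_2\omega=\omega$ by $(\mathrm O)$.

\medskip\noindent\emph{The input $m=3$.} We look for a family $P$ as in Lemma~\ref{lem:model} such that $u_3$ is readable from $0$ and $P_\omega=\emptyset$. All $P_x$ will lie in the sublattice where only $g_\lambda,g_\mu,g_\nu$ and $\ell=g_a$ are nonzero. After $g_\lambda$ uses of $\lambda$, $g_\mu$ uses of $\mu$ and $g_\nu$ uses of $\nu$, the counter is $c=3-g_\lambda-g_\mu$, and the state is recorded by the vector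
\[
s=(s_{q_0},s_{q_1},s_h)=(1-g_\lambda+g_\mu-g_\nu,\ g_\lambda-g_\mu,\ g_\nu),
\]
which is the basis vector of the current state. Its coordinates are integers with sum $1$, so ``$s$ is a basis vector'' is the linear condition $s\ge0$. Define $P_a$ by $s\ge0$, $0\le\ell\le c-1$; $P_z$ by $s\ge0$, $\ell=c\ge0$; $P_q$ by state $q$, $c\ge0$, $\ell=0$; $P_\lambda$ by state $q_0$, $c\ge1$, $0\le\ell\le c$; $P_\mu$ by state $q_1$, $c\ge 1$, $0\le\ell\le c$; and $P_\nu$ by state $q_0$, $c=\ell=0$. All these sets are lattice-convex. Figure~\ref{fig:parity} shows the component $W$: the rulers stand side by side, the markers $z$ lie on a line, and each square or marker that a gate, square or marker relation asks for is present (Lemma~\ref{lem:relations} below verifies this in general).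

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.0,>=stealth,shorten >=2pt,shorten <=2pt]
\draw[dotted] (-1.5,4.5) -- (3.5,-0.5);
\foreach \x/\n in {-1/4,0/3,1/2,2/1} {
  \foreach \y in {1,...,\n} {
    \draw[->,very thick] (\x,\y-1) -- (\x,\y);
    \draw[->] (\x,\y-1) -- (\x+1,\y-1);
    \fill (\x,\y-1) circle (1.3pt);
  }
  \draw[->,dashed] (\x,\n) -- (\x+1,\n);
}
\foreach \x/\n in {-1/4,0/3,1/2,2/1,3/0} \draw[fill=white] (\x,\n) circle (2.4pt);
\foreach \x/\q in {-1/1,0/0,1/1,2/0,3/1} \node at (\x,-0.55) {$q_{\q}$};
\node at (-0.5,-0.22) {$\mu$}; \node at (0.5,-0.22) {$\lambda$};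
\node at (1.5,-0.22) {$\mu$}; \node at (2.5,-0.22) {$\lambda$};
\node at (-1.6,1.5) {$\cdots$}; \node at (0.18,0.22) {$0$};
\end{tikzpicture}
\caption{The component of $0$ for the parity machine on input $3$, projected to the coordinates $g_\lambda+g_\mu$ (horizontal) and $g_a$ (vertical). Thick vertical edges are $a$-edges; all horizontal edges between two neighboring columns carry the transition written below them, and the dashed ones end at vertices from which nothing else can be read. Open circles are the points with a $z$-edge, and the state marker of each column sits at its bottom vertex. The picture continues to the left, through configurations that precede the initial one.}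
\label{fig:parity}
\end{figure}

The relation $(\mathrm H)$ is the interesting one. It fails on the whole lattice: the point $[\nu]$ has state $h$ and counter $3$, so $h^+$ is readable from it while $\omega$ is not. But $P_\nu$ is given by $g_\nu=0$, $g_\lambda=g_\mu$, $3-2g_\lambda=0$, $\ell=0$, which has no integer solution. Hence $g_\nu=0$ on $W$, no $h$-edge is reachable from $0$, and $(\mathrm H)$ holds on $W$ because neither side is readable. Lemma~\ref{lem:model} gives $u_3\ne\omega$. For a general machine the sets $P_t$ with $q'_t=h$ need not be empty, and an argument using determinism will show that $W$ avoids the halting state.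

\section{Halting inputs: $u_m=\omega$ in every inverse semigroup}\label{sec:halting}

\begin{lemma}\label{lem:step}
Let partial injections of a set $\Omega$, indexed by $X$, satisfy $R$. If $\xi\in\Omega$ carries $(q,c)$ and $(q,c)\to(q',c')$ is a step via $t$, then $\xi t$ is defined and carries $(q',c')$.
\end{lemma}

\begin{proof}
The point $\xi$ lies in $\operatorname{dom}\gamma_t$: the map $q=q_t$ is defined at $\xi$; for kind $D_i$ we have $c_i\ge1$, so $\xi a_i$ is defined; for kind $Z_i$ we have $c_i=0$, so $\xi z_i$ is defined. By $(\mathrm G)$, $\xi t$ and $\xi tq'$ are defined.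

Fix $j$, write $a=a_j$, $z=z_j$, $n=c_j$, and let $\varepsilon$ be the $j$th coordinate of $v_t$. We must show that $\xi ta^{n+\varepsilon}z$ is defined. Let $n'=n$ if $\varepsilon\in\{0,1\}$ and $n'=n-1$ if $\varepsilon=-1$; in the latter case $t$ has kind $D_j$, so $n\ge1$. We claim that for $0\le k\le n'$ the points $\xi a^kt$ and $\xi ta^k$ are defined and equal. This holds for $k=0$. Let it hold for some $k<n'$ and put $\eta=\xi a^k$, so that $\eta t$ is defined. If $\varepsilon\in\{0,1\}$, then $k+1\le n$, so $\eta a$ is defined and the left side of $(\mathrm S)$ fixes $\eta$. If $\varepsilon=-1$, then $k+2\le n$, so $\eta a^2$ is defined and the left side of $(\mathrm S^-)$ fixes $\eta$. In both cases $\eta\,tat^{-1}a^{-1}=\eta$. Applying $a$ and then $t$ gives $\eta ta=\eta at$, both sides being defined. Hence $\xi a^{k+1}t=\eta at=\eta ta=\xi ta^ka=\xi ta^{k+1}$.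

Now put $\eta=\xi a^{n'}$, so that $\eta t=\xi ta^{n'}$ is defined. If $\varepsilon=0$, then $\eta z$ is defined and $(\mathrm M^0)$ makes $\eta tz=\xi ta^nz$ defined. If $\varepsilon=1$, then $\eta z$ is defined and $(\mathrm M^+)$ makes $\eta taz=\xi ta^{n+1}z$ defined. If $\varepsilon=-1$, then $\eta az=\xi a^nz$ is defined and $(\mathrm M^-)$ makes $\eta tz=\xi ta^{n-1}z$ defined.
\end{proof}

\begin{proposition}\label{prop:halting}
If $m\in H$, then $u_m=\omega$ in every inverse semigroup with elements indexed by $X$ that satisfy $R$.
\end{proposition}

\begin{proof}
By (F4) we may assume that the semigroup consists of partial injections of a set $\Omega$. Let $t_1,\dots,t_k$ be the transitions of a run from $(q_0,(m,0))$ to some $(h,c)$, and put $w=t_1\cdots t_k$, possibly empty. Let $\xi\in\operatorname{dom}u_m$. Then $\xi$ carries $(q_0,(m,0))$, so by Lemma~\ref{lem:step} the point $\xi w$ is defined and carries $(h,c)$. By $(\mathrm H)$, $\xi w\in\operatorname{dom}h^+=\operatorname{dom}\omega$, so $\xi\in\operatorname{dom}(w\omega)$, and $w\omega=\omega$ by $(\mathrm O)$. Thus $\operatorname{dom}u_m\subseteq\operatorname{dom}\omega$. Both $u_m$ and $\omega=\omega^2$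 are identity maps of their domains, so $u_m=u_m\omega$, and $u_m\omega=\omega$ by $(\mathrm O)$.
\end{proof}

\section{Nonhalting inputs: a convex model}\label{sec:nonhalting}

Fix $m\notin H$. We construct a family $P=(P_x)_{x\in X}$, depending on $m$, to which Lemma~\ref{lem:model} applies. Because each transition has its own letter, the position $g\in\mathbb Z^X$ records how often each transition has been used, and this determines the state and the counters affinely. Let $(\delta_q)_{q\in Q}$ be the standard basis of $\mathbb Z^Q$ and put
\[
s(g)=\delta_{q_0}+\sum_{t\in T}g_t\,(\delta_{q'_t}-\delta_{q_t})\in\mathbb Z^Q,\qquad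
c(g)=(m,0)+\sum_{t\in T}g_t\,v_t\in\mathbb Z^2,\qquad
\ell_j(g)=g_{a_j}.
\]
The number $\ell_j(g)$ is the height on ruler $j$. Let
\[
N(q)=\{g\in\mathbb Z^X:\ g_p=0\text{ for }p\in Q\cup\{z_1,z_2,\omega\},\ \ s(g)=\delta_q,\ \ c(g)\in\mathbb N^2\}
\]
and $N=\bigcup_{q\in Q}N(q)$. For $q\in Q$, $j\in\{1,2\}$ and $t\in T$ define
\begin{align*}
P_q&=\{g\in N(q):\ \ell_1(g)=\ell_2(g)=0\},\\
P_{a_j}&=\{g\in N:\ \ell_{3-j}(g)=0,\ 0\le\ell_j(g)<c_j(g)\},\\
P_{z_j}&=\{g\in N:\ \ell_{3-j}(g)=0,\ \ell_j(g)=c_j(g)\},\\
P_t&=\{g\in N(q_t):\ c(g)\in G_t,\ 0\le\ell_i(g)\le c_i(g)\ (i=1,2)\},\\
P_\omega&=\emptyset.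
\end{align*}

The rulers are shared by all states, so $P_{a_j}$ and $P_{z_j}$ are unions over $q$, and a union of convex sets need not be convex. This is why a state is coded by a basis vector: no lattice point lies strictly between vertices of the standard simplex. Had we numbered the states $1,2,3,\dots$ along a line, filling in between states $1$ and $3$ would produce state $2$.

\begin{lemma}\label{lem:convex}
Every $P_x$ is lattice-convex.
\end{lemma}

\begin{proof}
We show that each $P_x$ is the set of integer solutions of a system of linear equations and nonstrict linear inequalities; recall that $s$, $c$, $\ell_j$ are affine in $g$. For integer points, $c(g)\in\mathbb N^2$ means $c_1,c_2\ge0$; each guard adds nothing, or $c_i\ge1$, or $c_i=0$; and $\ell_j<c_j$ means $\ell_j\le c_j-1$. This settles $P_q$ and $P_t$. The coordinates of $s(g)$ are integers with sum $1$, so $s(g)$ is one of the $\delta_q$ if and only if all its coordinates are nonnegative. Hence $N$ is also the set of integer solutions of such a system, which settles $P_{a_j}$ and $P_{z_j}$. The empty set is lattice-convex.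
\end{proof}

The sets $N(q)$ only balance the books: they contain every $g$ whose transition counts lead to state $q$ with nonnegative counters, whether or not the transitions can be performed in any order. So $P_h$ may be nonempty, and we must show that $W$ does not meet it. Since edges can be traversed backward, $W$ contains predecessors as well as successors of the initial configuration. Determinism is used here and only here: without it, a path in $\Gamma_P$ could step back from a nonhalting configuration to a predecessor and leave it by a different, halting branch.

\begin{lemma}\label{lem:component}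
For every $g\in W$ there is $q\in Q$ such that $s(g)=\delta_q$, $c(g)\in\mathbb N^2$, and $(q,c(g))$ does not halt. In particular, $W\cap P_h=\emptyset$.
\end{lemma}

\begin{proof}
First let $\kappa\to\kappa'$ be a step of $M$. If $\kappa'$ halts, so does $\kappa$. If $\kappa$ halts, then its state is not $h$, because no transition starts at $h$; so its halting run has a first step, and by determinism this step leads to $\kappa'$. Thus $\kappa$ halts if and only if $\kappa'$ does.

The stated property holds for $g=0$, since $s(0)=\delta_{q_0}$, $c(0)=(m,0)$ and $m\notin H$. We show that it passes along each edge of $\Gamma_P$ in both directions. The functions $s$ and $c$ depend only on the coordinates $g_t$, so only edges labeled by some $t\in T$ matter. For a $t$-edge at $g$ we have $g\in P_t$, so $s(g)=\delta_{q_t}$, $c(g)\in G_t$, $s(g+[t])=\delta_{q'_t}$ and $c(g+[t])=c(g)+v_t$. The two ends of the edge therefore correspond to the two ends of a step of $M$, and one halts if and only if the other does. Finally, a point of $P_h$ has $s(g)=\delta_h$, and every configuration with state $h$ halts.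
\end{proof}

\begin{lemma}\label{lem:relations}
Condition \emph{(b)} of Lemma~\ref{lem:model} holds.
\end{lemma}

\begin{proof}
Every side of a relation $(\mathrm O)$ contains the letter $\omega$, so none is readable. Neither side of $(\mathrm H)$ is readable from a point of $W$, since $W\cap P_h=\emptyset$ and $P_\omega=\emptyset$.

In the remaining relations both sides have abelianization $0$. If the right side is readable from $g$, so is the left side: in $(\mathrm S)$ the left side uses the $t$-edge and the $a_j$-edge at $g$, which are the first and last edges of the right side, and in the other relations the left side is a prefix of the right side. We prove the converse implication for arbitrary $g\in\mathbb Z^X$. Two facts are used throughout. If $g\in P_t$, then $g+[t]\in N(q'_t)$, because $G_t+v_t\subseteq\mathbb N^2$, and $c(g+[t])=c(g)+v_t$, $\ell_i(g+[t])=\ell_i(g)$. If $g\in N(q)$, then $g+[a_j]\in N(q)$, the vector $c$ is unchanged, and $\ell_j$ increases by $1$.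

$(\mathrm G)$ Let $\gamma_t$ be readable from $g$. Then $g\in P_{q_t}$, so $g\in N(q_t)$ and $\ell_1(g)=\ell_2(g)=0$. For kind $D_i$, $g\in P_{a_i}$ gives $c_i(g)>0$; for kind $Z_i$, $g\in P_{z_i}$ gives $c_i(g)=\ell_i(g)=0$. So $c(g)\in G_t$ in all cases, whence $g\in P_t$ and $g+[t]\in P_{q'_t}$. These are the edges of $(tq'_t)^+$.

In the square and marker relations write $\ell=\ell_j(g)$ and $n=c_j(g)$, so that $c_j(g+[t])=n+\varepsilon$. The left side uses the $t$-edge at $g$ and an $a_j$- or $z_j$-edge at $g$, so $g\in P_t$, $0\le\ell\le n$, and $\ell_{3-j}$ vanishes at $g$ and at all points below. The square $ta_jt^{-1}a_j^{-1}$ uses $t$-edges at $g$ and $g+[a_j]$ and $a_j$-edges at $g$ and $g+[t]$.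

$(\mathrm S)$ Here $g\in P_{a_j}$, so $\ell<n\le n+\varepsilon$ and $g+[t]\in P_{a_j}$. Also $\ell+1\le n$, so $g+[a_j]\in P_t$.

$(\mathrm S^-)$ Here $g,\ g+[a_j]\in P_{a_j}$, so $\ell+1<n$. Then $\ell<n-1=n+\varepsilon$ gives $g+[t]\in P_{a_j}$, and $\ell+1\le n$ gives $g+[a_j]\in P_t$.

$(\mathrm M^0)$ Here $g\in P_{z_j}$, so $\ell=n=n+\varepsilon$ and $g+[t]\in P_{z_j}$.

$(\mathrm M^+)$ Here $g\in P_{z_j}$, so $\ell=n<n+1=n+\varepsilon$. Then $g+[t]\in P_{a_j}$, and $\ell+1=n+\varepsilon$ gives $g+[t]+[a_j]\in P_{z_j}$.

$(\mathrm M^-)$ Here $g+[a_j]\in P_{z_j}$, so $\ell+1=n$. Then $\ell=n-1=n+\varepsilon$ and $g+[t]\in P_{z_j}$.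
\end{proof}

\begin{proposition}\label{prop:nonhalting}
If $m\notin H$, then $u_m\ne\omega$ in $\langle X:R,\mathcal B\rangle$.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:convex} and~\ref{lem:relations}, Lemma~\ref{lem:model} applies to $P$. The word $u_m$ uses the $q_0$-edge at $0$, the $a_1$-edges at $k[a_1]$ for $0\le k<m$, the $z_1$-edge at $m[a_1]$, and the $z_2$-edge at $0$. All these points lie in $N(q_0)$ and have $c=(m,0)$, so $0\in P_{q_0}$, $k[a_1]\in P_{a_1}$, $m[a_1]\in P_{z_1}$ and $0\in P_{z_2}$. Thus $u_m$ is readable from $0$, while $\omega$ is not.
\end{proof}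

\section{Proofs of Theorems~\ref{thm:A} and~\ref{thm:B}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Proposition~\ref{prop:halting}, applied to $\langle X:R,\mathcal B\rangle$, and Proposition~\ref{prop:nonhalting}, we have $u_m=\omega$ in $\langle X:R,\mathcal B\rangle$ if and only if $m\in H$. The set $H$ is not recursive and $m\mapsto u_m$ is computable.
\end{proof}

The halting half holds in all inverse semigroups, and the nonhalting half needs only one semigroup from $\mathcal B$. So the same argument works for everything in between.

\begin{proof}[Proof of Theorem~\ref{thm:B}]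
Let ${\equiv_0}\subseteq D\subseteq{\equiv_1}$. If $m\in H$, then $u_m\equiv_0\omega$ by Proposition~\ref{prop:halting}, so $(u_m,\omega)\in D$. If $m\notin H$, then $u_m\not\equiv_1\omega$ by Proposition~\ref{prop:nonhalting}, so $(u_m,\omega)\notin D$. An algorithm for $D$ would therefore decide $H$. If $B\in\mathcal V$, then $\mathcal B\subseteq\mathcal V$, and by (F3) equality in $\langle X:R,\mathcal V\rangle$ is such a relation $D$.

Two words are equal in $\langle X:R,\mathcal V\rangle$ if and only if they are joined by a finite chain in which each step is an identity of $\mathcal V$ or exchanges a factor $r$ with $r'$, or $r^{-1}$ with $r'^{-1}$, for some $(r,r')\in R$: the relation so defined is the least equivalence that is compatible with products and inverses and contains $R$ and the identities of $\mathcal V$. If the equational theory of $\mathcal V$ is r.e., these chains can be enumerated, so equality in $\langle X:R,\mathcal V\rangle$ is r.e. Choose $M$ for a $\Sigma^0_1$-complete set $K$. Then $k\mapsto(u_{2^k},\omega)$ reduces $K$ to the word problem, which is therefore $\Sigma^0_1$-complete. The equational theory of $\mathcal B$ is decidable by Section~\ref{sec:identities}.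 The variety $\hat{\mathcal A}$ is defined by the identities in (F1) and the recursive set of identities $w=w^2$, and the identities that follow from a recursive set are enumerated by equational deduction.
\end{proof}

\section{Varieties that omit the bicyclic semigroup}\label{sec:omit}

By Theorem~\ref{thm:B}, a variety with decidable word problem omits $B$. To turn this into an identity we use that $B$ is generated, as an inverse semigroup, by the single element $a$ (with $b=a^{-1}$ and $1=aa^{-1}$). So $B$ is a quotient of the free inverse semigroup $FI_1$ on one generator $x$, and only one-variable identities can exclude it.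

We recall Munn's description of $FI_1$. Its elements are the pairs $(J,k)$ where $J=[-i,j]$ is an interval of integers with $i,j\ge0$, $i+j\ge1$, and $k\in J$, with product
\[
(J,k)(J',k')=\bigl(J\cup(J'+k),\,k+k'\bigr).
\]
A word in $x^{\pm1}$ corresponds to the set $J$ of points visited by its path from $0$ in $\mathbb Z$ and the endpoint $k$. Thus $x^n=([0,n],n)$ and $x^{-n}=([-n,0],-n)$ for $n\ge1$, $(J,k)^{-1}=(J-k,-k)$, and $(J,k)(J,k)^{-1}=(J,0)$. The idempotents $(J,0)$ multiply by taking unions, $x^nx^{-n}=([0,n],0)$, and $x^{-n}x^n=([-n,0],0)$. Below, a factor $x^0$ is to be omitted.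

\begin{lemma}\label{lem:monogenic}
Let $\mathcal V$ be a variety of inverse semigroups that satisfies an identity $u=v$ with $u\ne v$ in $FI_1$. Then $\mathcal V$ satisfies $x^nx^{-n}=x^{n+1}x^{-(n+1)}$ for some $n\ge1$.
\end{lemma}

\begin{proof}
Write $\sim$ for the congruence on $FI_1$ of pairs that are identities of $\mathcal V$; it is preserved by inversion and by the substitution $x\mapsto x^{-1}$. Let $u=(I,k)$ and $v=(I',k')$.

\emph{Case $k=k'$.} Then $I\ne I'$, and after exchanging $u$ and $v$ if necessary, $I\subsetneq I\cup I'$. From $u\sim v$ we get $(I,0)=uu^{-1}\sim vv^{-1}=(I',0)$, and multiplying by $(I,0)$ gives $(I,0)\sim(I\cup I',0)$. Let $I=[-i,j]$ and let $J$ be an interval with one more point and $I\subset J\subseteq I\cup I'$. Then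
\[
(J,0)=(J,0)(I,0)\sim(J,0)(I\cup I',0)=(I\cup I',0)\sim(I,0).
\]
Put $n=i+j\ge1$. The product formula gives, for any idempotent $(L,0)$,
\[
x^i(L,0)x^{-i}=\bigl((L+i)\cup[0,i],0\bigr),\qquad x^{-j}(L,0)x^{j}=\bigl((L-j)\cup[-j,0],0\bigr).
\]
If $J=[-i,j+1]$, the first formula turns $(I,0)\sim(J,0)$ into $([0,n],0)\sim([0,n+1],0)$, which is the required identity. If $J=[-i-1,j]$, the second formula gives $([-n,0],0)\sim([-n-1,0],0)$, that is, $x^{-n}x^n\sim x^{-(n+1)}x^{n+1}$, and we substitute $x\mapsto x^{-1}$.

\emph{Case $k\ne k'$.} We may assume $d=k-k'>0$. The aim is to absorb the intervals into one large idempotent, so that only the difference of the endpoints remains. Let $J=[-i,j]$ contain $I$, $I'$ and $[0,d]$, and put $e=(J,0)$. Then $(J,k)=eu\sim ev=(J,k')$. Multiply on the right by $x^{-k'}$. On the left side this adds the interval with endpoints $k$ and $d$, on the right side the interval with endpoints $k'$ and $0$, and both lie in $J$ because their endpoints do. So $(J,d)\sim(J,0)$, that is, $ex^d\sim e$. By induction $ex^{rd}\sim e$ for all $r\ge1$, and therefore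
\[
(J,0)=ee^{-1}\sim(ex^{rd})(ex^{rd})^{-1}=\bigl(J\cup[0,rd],0\bigr).
\]
For $rd>j$ this reads $([-i,j],0)\sim([-i,rd],0)$, a pair of distinct elements with equal second coordinates, and the first case applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Suppose that $\mathcal V$ satisfies none of the identities $x^nx^{-n}=x^{n+1}x^{-(n+1)}$. By Lemma~\ref{lem:monogenic} and (F2), the free object of $\mathcal V$ on one generator is $FI_1$. So $FI_1\in\mathcal V$, its quotient $B$ lies in $\mathcal V$, and $\mathcal V$ has undecidable word problem by Theorem~\ref{thm:B}.
\end{proof}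

Conversely, $B$ satisfies none of these identities, since $b^na^n$ is the identity map of $\{n,n+1,\dots\}$. So a variety omits $B$ exactly when it satisfies one of them. The hypothesis $B\in\mathcal V$ in Theorem~\ref{thm:B} cannot simply be dropped, as the last example shows. We do not claim a classification of the varieties that omit $B$.

\begin{example}\label{ex:comm}
Let $\mathcal V$ be the variety of commutative inverse semigroups. A word with abelianization $0$ can be rearranged into a product of idempotents $xx^{-1}$, so $\mathcal V\subseteq\hat{\mathcal A}$, and $x^2x^{-2}=(xx^{-1})^2=xx^{-1}$ holds in $\mathcal V$. We show that $\mathcal V$ has decidable word problem. Given $X$ and $R$, let $S$ be the commutative semigroup with generating set $Y=X\cup X^{-1}$ and relation set $R'$ consisting of $R$ and $xx^{-1}x=x$, $x^{-1}xx^{-1}=x^{-1}$ for $x\in X$. For every word $w$, rearranging letters gives $ww^{-1}w=w$ in $S$, so $S$ is regular and commutative, hence inverse by (F1), with $x^{-1}$ the inverse of $x$. The relations $R'$ hold in $\langle X:R,\mathcal V\rangle$, and $S\in\mathcal V$ satisfies $R$, so the two semigroups have the same equalities between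 words. Now view words as monomials in the polynomial ring $\mathbb Q[Y]$, and map $\mathbb Q[Y]$ onto the vector space with basis $S\cup\{1\}$ by sending a monomial to its class. The kernel is spanned by differences of monomials in the same class, and each such difference is a sum of terms $\pm w(r-r')$ with $w$ a monomial and $(r,r')\in R'$; all these terms lie in the kernel. So the kernel is the ideal generated by the binomials $r-r'$, and $u=v$ in $S$ if and only if $u-v$ lies in this ideal. Membership in an explicitly given finitely generated ideal of $\mathbb Q[Y]$ is decidable, for instance by Gr\"obner bases.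
\end{example}

\begin{thebibliography}{9}

\bibitem{york}
\emph{Algorithmic Problems in Groups, Semigroups and Inverse Semigroups},
\texttt{https://u.cs.biu.ac.il/\textasciitilde margolis/papers/york.pdf}.

\bibitem{minsky}
Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.

\end{thebibliography}
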